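# Nonconvex faces of hexangulated tori: four are enough, and three are needed

**Theorem 1.** There is a hexangulation of the torus with 12 faces, exactly four of which are nonconvex.

**Theorem 2.** Every hexangulation of the torus has at least three nonconvex faces.

A hexangulation of the torus is, roughly, a torus built in space out of flat hexagons that need not be convex and do not cross one another. How many of the hexagons must be nonconvex? The problem comes from "Geometric Realizations Of Special Toroidal Complexes" (http://faculty.washington.edu/moishe/branko/BG277%20Toroidal%20complexes.pdf). Its statement records that at least one face must be nonconvex and that exactly six can occur, and it conjectures that there are always at least six. Theorem 1 refutes the conjecture. Theorem 2 says how far the number can possibly drop. Together they show that the minimum is 3 or 4; the argument below does not decide which.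

## Polyhedra with nonconvex faces

**Definition (polyhedron).** A polyhedron is a finite family of planar polygons, its faces, such that:

- each face is a simple polygon: its vertices are distinct, adjacent edges are not collinear, and any two edges have at most an endpoint in common;
- the faces at any vertex form a single circuit in which consecutive faces share an edge at that vertex, so every vertex lies on at least three faces;
- adjacent faces, that is, faces sharing an edge, are not coplanar;
- the intersection of two distinct faces consists only of vertices and edges common to both (the polyhedron is *acoptic*).

So the union of the faces is an embedded closed surface, and each edge lies on exactly two faces. The intersection of two faces may be disconnected. Faces that meet in more than a single common edge or vertex are called *overarching* and are allowed; non-adjacent faces may be coplanar.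

**Definition (hexangulation).** A hexangulation of the torus is a polyhedron whose surface is topologically a torus and all of whose faces are hexagons.

**Definition (reflex corner).** Faces are closed planar regions. A corner of a face is reflex if its interior angle exceeds $\pi$. A face is convex exactly when it has no reflex corner.

An example will serve us throughout. The *notched cube* is the cube $[0,3]^3$ with the small cube $[1,2]\times[0,1]\times[2,3]$ removed from the middle of one edge. Its top face, in the plane $z=3$, is the octagon
$$(0,0),(1,0),(1,1),(2,1),(2,0),(3,0),(3,3),(0,3)$$
in the coordinates $(x,y)$, with reflex corners $(1,1)$ and $(2,1)$. Its front face, in the plane $y=0$, is a congruent octagon. The notch adds four squares: the walls $x=1$ and $x=2$, the back $y=1$ and the floor $z=2$. Three faces meet at each vertex. The top and front faces share two edges, over $0\le x\le 1$ and over $2\le x\le 3$, so they are overarching. This polyhedron is a sphere and not a hexangulation, but we shall see that its notch is very close to what has to be excluded in Theorem 2.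

We use four textbook facts. The exterior angles of a simple polygon sum to $2\pi$, where a corner with interior angle $\alpha$ has exterior angle $\pi-\alpha\in(-\pi,\pi)$. A torus has $V-E+F=0$. A closed embedded surface in $\mathbb R^3$ bounds a solid, and each of its points is a boundary point of both the inside and the outside (Jordan–Brouwer). Finally, a simple closed curve that separates a torus bounds a disk on it: the two sides are compact surfaces with one boundary circle each, their Euler characteristics $1-2g_1$ and $1-2g_2$ add up to $0$, so one of $g_1,g_2$ is $0$.

## Three edges at every vertex, and saddles

Before building anything, let us see what all hexangulations have in common.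

**Lemma 1.** In a hexangulation of the torus, $V=2F$ and every vertex has degree 3. The directions $e_1,e_2,e_3$ of the edges at a vertex, pointing away from it, are linearly independent. At most one face is reflex at a given vertex.

*Proof.* Each face has six edges and each edge lies on two faces, so $E=3F$, and $V=E-F=2F$. The degrees sum to $2E=6F=3V$ and each is at least 3, so each is exactly 3.

Let $A_{ij}$ be the face at the vertex $v$ containing the edges in directions $e_i,e_j$. Two edges of a face at $v$ are not parallel: opposite directions would be collinear adjacent edges, and equal directions would make the two edges overlap. If $e_1,e_2,e_3$ were dependent, they would therefore span one plane, which would contain all of $A_{12},A_{13},A_{23}$. But adjacent faces are not coplanar.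

Suppose $A_{12}$ and $A_{13}$ were both reflex at $v$. The corner of $A_{12}$ is then the part of its plane outside the convex cone spanned by $e_1,e_2$, so it contains the direction $-e_1$. The same holds for $A_{13}$. So both faces contain a short segment from $v$ in direction $-e_1$. By independence this segment lies on no edge at $v$, so it is not made of common edges and vertices, a contradiction. $\square$

**Definition (saddle).** A vertex at which some face is reflex is a saddle; we number its edges so that the reflex face is $A_{12}$. Any other vertex is called convex.

In the notched cube, where the vertices also have degree 3 and the edge directions are independent, the point $(1,1,3)$ is a saddle. Its reflex face is the top, with $e_1=(0,-1,0)$, $e_2=(1,0,0)$, and $e_3=(0,0,-1)$. The vertex $(1,1,2)$ at the bottom of the notch is "convex" in our sense although the solid there is the complement of an octant: its three faces all have right angles.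

## Frames with three spokes

The simplest tori to try are frames. Take a triangle $\Delta$ in the plane, a smaller triangle $\delta$ in its interior, and the ring $\Omega=\Delta\setminus\operatorname{int}\delta$. Put a roof over $\Omega$, a floor under it, and vertical walls over the six sides of $\Delta$ and $\delta$.

Cutting the roof along segments from the corners of $\delta$ to the corners of $\Delta$ gives quadrilaterals, and those corners become vertices of degree 4, which Lemma 1 forbids. So let us cut $\Omega$ by three disjoint *spokes*, each a segment from an interior point of a side of $\delta$ to an interior point of a side of $\Delta$, crossing both sides transversally. Each of the three regions has four spoke ends among its corners, together with those corners of $\Delta$ and $\delta$ that lie on it. So it is a hexagon exactly when it contains two of the six triangle corners. A corner of $\delta$ is reflex in its region, with interior angle $2\pi$ minus the angle of $\delta$; all other corners of a region have angle less than $\pi$. If the regions contain $k_1,k_2,k_3$ corners of $\delta$, then $0\le k_i\le 2$ and $k_1+k_2+k_3=3$. Hence, up to order,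
$$(k_1,k_2,k_3)=(1,1,1)\quad\text{or}\quad(2,1,0).$$
The first pattern gives three nonconvex roof faces, the second only two.

The walls have to be hexagons too. Let the roof be the graph of a function $f$ that bends downward at each spoke, and the floor a graph that bends upward at its own spokes. A wall has four corners, plus one vertex for each spoke end on its upper or lower rim. So each wall needs exactly two spoke ends.

**The pattern $(1,1,1)$.** Going around $\delta$, consecutive spoke ends are separated by exactly one corner, so each side of $\delta$ carries one end; the same holds for $\Delta$, since each region contains one corner of $\Delta$. With the mirror image of the roof as floor, each wall gets $1+1=2$ ends. Here is an explicit version. Let $w_1,w_2,w_3$ be unit vectors in the plane at mutual angles $120^\circ$. Let $\delta$ have corners $-w_j$ and $\Delta$ have corners $-3w_j$, and put $f(x)=4+\min_j w_j\cdot x$, $g=-f$. The minimum is attained twice along the rays from the origin in the directions $w_k$, which cross the sides of $\delta$ and $\Delta$ at their midpoints $\frac12w_k$ and $\frac32w_k$, at right angles. The region where $w_j\cdot x$ is smallest is a hexagon with corners $-3w_j$, $-w_j$ and four midpoints; its only reflex corner is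 $-w_j$. Since $f$ is concave and equals $1$ at the corners of $\Delta$, we have $f\ge1>-1\ge g$ on $\Delta$. Each wall is bounded above by a concave and below by a convex broken line with one break each (at the midpoint), so it is a convex hexagon. Two roof faces meet along one spoke; a roof face meets a wall, if at all, along the one upper edge lying in both; two walls meet in a vertical edge or not at all; roof and floor are disjoint. At a triangle corner one roof or floor face and two walls meet; at a spoke end two roof or floor faces and one wall meet; in both cases they share edges pairwise. Adjacent faces are not coplanar, because the three gradients $w_j$ differ, roofs and floors are not vertical, and adjacent walls stand over non-parallel sides. So this is a hexangulation with 12 faces, and exactly $3+3=6$ of them are nonconvex.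

**The pattern $(2,1,0)$.** Between consecutive spoke ends on $\partial\delta$ there are now 2, 1 and 0 corners. So one side of $\delta$ carries two ends, one carries one end, and one carries none. The regions contain $0,1,2$ corners of $\Delta$ respectively, so the same is true for $\Delta$. If we take the mirror image $g=-f$ as floor again, the walls get $4$, $2$ and $0$ ends, hence $8$, $6$ and $4$ vertices. Two of the three inner walls, and two of the three outer ones, are not hexagons. This is where the straightforward construction stops.

The way past it is to choose the floor so that the two rims compensate: reflect the floor's pattern so that the side with two ends and the side with none change places, and the side with one end stays. Then each wall gets $2+0$, $0+2$ or $1+1$ ends. So we make $\Delta$ and $\delta$ symmetric under $(x,y)\mapsto(y,x)$ and put $g(x,y)=-f(y,x)$, that is, we use a half-turn instead of a mirror. The roof will be the minimum of three affine functions, whose creases are three rays from a common point $o$, and $o$ must lie inside the hole.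

## A twisted frame with four nonconvex faces

We now prove Theorem 1. Let $\Delta$ have vertices $p=(0,0)$, $p'=(0,10)$, $p''=(10,0)$, and let $\delta$ have vertices $n_1=(1,1)$, $n_2=(5,2)$, $n_3=(2,5)$. Each $n_i$ satisfies $x>0$, $y>0$, $x+y<10$, so $\delta\subset\operatorname{int}\Delta$. Put $\Omega=\Delta\setminus\operatorname{int}\delta$ and
$$a=28-2x+4y,\qquad b=54-5x-y,\qquad c=24+8x,$$
$$f=\min(a,b,c),\qquad g(x,y)=-f(y,x),$$
$$B=\{(x,y,z):(x,y)\in\Omega,\ g(x,y)\le z\le f(x,y)\},\qquad M=\partial B.$$

**Step 1: $M$ is an embedded torus with a half-turn symmetry.** The values of $(a,b,c)$ at the six triangle corners are as follows.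

| point | $a$ | $b$ | $c$ | $f$ |
|---|---|---|---|---|
| $p$ | 28 | 54 | 24 | $24=c$ |
| $p'$ | 68 | 44 | 24 | $24=c$ |
| $p''$ | 8 | 4 | 104 | $4=b$ |
| $n_1$ | 30 | 48 | 32 | $30=a$ |
| $n_2$ | 26 | 27 | 64 | $26=a$ |
| $n_3$ | 44 | 39 | 40 | $39=b$ |

At each of these points the minimum is attained only once. Since $f$ is concave, it is at least $4$ on $\Delta$; as $\Delta$ is symmetric in $x,y$, also $g\le-4$ on $\Delta$. Rescaling the vertical segments gives $B\cong\Omega\times[-1,1]$, a solid torus because $\Omega$ is an annulus. So $M$ is an embedded torus. The half-turn $\tau(x,y,z)=(y,x,-z)$ maps $B$ to itself, because $(x,y)\mapsto(y,x)$ fixes $p$ and $n_1$, swaps $p'\leftrightarrow p''$ and $n_2\leftrightarrow n_3$, and exchanges the conditions $z\le f$ and $z\ge g$.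

**Step 2: find the creases of the roof.** We have
$$a-b=3x+5y-26,\qquad b-c=30-13x-y,\qquad c-a=10x-4y-4,$$
and all three vanish at $o=(2,4)$. For $s\ge0$ consider the rays
$$\rho_{ab}=\{o+s(5,-3)\},\qquad\rho_{bc}=\{o+s(-1,13)\},\qquad\rho_{ca}=\{o+s(-2,-5)\}.$$
On $\rho_{ab}$ we have $a-b=15s-15s=0$ and $c-a=50s+12s=62s\ge0$. On $\rho_{bc}$ we have $b-c=13s-13s=0$ and $c-a=-10s-52s=-62s\le0$. On $\rho_{ca}$ we have $c-a=-20s+20s=0$ and $a-b=-6s-25s=-31s\le0$. On the opposite rays these inequalities are reversed, so the three rays are exactly the sets where the minimum is attained at least twice.

The point $o$ lies in $\operatorname{int}\delta$. The line $n_1n_2$ is $x-4y+3=0$, and $x-4y+3$ is $-11$ at $o$ and $-15$ at $n_3$. The line $n_2n_3$ is $x+y=7$, and $x+y$ is $6$ at $o$ and $2$ at $n_1$. The line $n_1n_3$ is $4x-y-3=0$, and $4x-y-3$ is $1$ at $o$ and $15$ at $n_2$. So each ray leaves $\delta$ once, at a point $q$, and leaves $\Delta$ once, at a point $r$: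

| ray | $q$ | $s$ | side of $\delta$ | $r$ | $s$ | side of $\Delta$ |
|---|---|---|---|---|---|---|
| $\rho_{ab}$ | $q_{ab}=(\frac92,\frac52)$ | $\frac12$ | $n_2n_3$ | $r_{ab}=(\frac{26}3,0)$ | $\frac43$ | $pp''$ |
| $\rho_{bc}$ | $q_{bc}=(\frac{33}{17},\frac{81}{17})$ | $\frac1{17}$ | $n_3n_1$ | $r_{bc}=(\frac53,\frac{25}3)$ | $\frac13$ | $p''p'$ |
| $\rho_{ca}$ | $q_{ca}=(\frac43,\frac73)$ | $\frac13$ | $n_3n_1$ | $r_{ca}=(\frac25,0)$ | $\frac45$ | $pp''$ |

To check: on $\rho_{ab}$, $x+y=6+2s$ and $y=4-3s$; on $\rho_{bc}$, $4x-y-3=1-17s$ and $x+y=6+12s$; on $\rho_{ca}$, $4x-y-3=1-3s$ and $y=4-5s$. Each point listed is an interior point of the side listed, and since the rays start inside both triangles they cross these sides transversally.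

**Step 3: the roof regions are hexagons, and exactly two of them are nonconvex.** The sets $S_a,S_b,S_c$ of points of $\Delta$ where $a$, $b$, $c$ respectively is smallest are convex polygons, because they are cut out by linear inequalities. From the cyclic order $p,r_{ca},r_{ab},p'',r_{bc},p'$ on $\partial\Delta$ and the table in Step 1,
$$S_a=o\,r_{ca}\,r_{ab},\qquad S_b=o\,r_{ab}\,p''\,r_{bc},\qquad S_c=o\,r_{bc}\,p'\,p\,r_{ca}.$$
On $\partial\delta$ the cyclic order is $n_1,n_2,q_{ab},n_3,q_{bc},q_{ca}$; on the side $n_3n_1$ the $x$-coordinates are $2>\frac{33}{17}>\frac43>1$. Removing $\operatorname{int}\delta$ cuts off the corner $o$ and leaves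
$$\Omega_a=r_{ca}\,r_{ab}\,q_{ab}\,n_2\,n_1\,q_{ca},\qquad\Omega_b=r_{ab}\,p''\,r_{bc}\,q_{bc}\,n_3\,q_{ab},\qquad\Omega_c=r_{bc}\,p'\,p\,r_{ca}\,q_{ca}\,q_{bc},$$
three hexagons that tile $\Omega$. The points $n_1,n_2$ are interior to $S_a$ and $n_3$ is interior to $S_b$, since they are interior to $\Delta$ and the minimum is attained only once there. So the angle of the region at each of them is $2\pi$ minus an angle of $\delta$, which is more than $\pi$. At each $q$ and $r$ a ray meets a straight side transversally, so the angles there are less than $\pi$, and so are the angles at $p,p',p''$. Hence $\Omega_a$ has exactly two reflex corners, $\Omega_b$ has exactly one, and $\Omega_c$ is convex. This is the pattern $(2,1,0)$.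

**Step 4: the 12 faces.** The roof faces $T_a,T_b,T_c$ are the graphs of $f$ over $\Omega_a,\Omega_b,\Omega_c$. They are planar and are affine images of these hexagons, and an affine map preserves whether a corner is reflex. So $T_a,T_b$ are nonconvex and $T_c$ is convex. The floor faces are $\tau T_a,\tau T_b$ (nonconvex) and $\tau T_c$ (convex).

For each of the six sides $s$ of $\Delta$ and $\delta$ there is the wall $\{(x,y,z):(x,y)\in s,\ g\le z\le f\}$. It is bounded by two vertical edges of length at least $8$, from above by the graph of the concave piecewise linear function $f|_s$, and from below by the graph of the convex function $g|_s$. So it is a convex polygon with all angles less than $\pi$. Its vertices are its four corners, the break points of $f|_s$ and the break points of $g|_s$. The former are the points $q,r$ on $s$: there the ray crosses $s$ transversally, so the difference of the two affine functions is not constant along $s$ and the slope does change. The latter are the reflections of the points $q,r$ on the reflected side. The numbers of break points (upper, lower) are: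

| side | $pp''$ | $pp'$ | $p'p''$ | $n_1n_3$ | $n_1n_2$ | $n_2n_3$ |
|---|---|---|---|---|---|---|
| breaks | $(2,0)$ | $(0,2)$ | $(1,1)$ | $(2,0)$ | $(0,2)$ | $(1,1)$ |

So each wall has $4+2=6$ vertices and is a convex hexagon. For the record, the heights $f$ of the spoke ends are $r_{ab}:\frac{32}3$, $r_{bc}:\frac{112}3$, $r_{ca}:\frac{136}5$, $q_{ab}:29$, $q_{bc}:\frac{672}{17}$, $q_{ca}:\frac{104}3$.

**Step 5: check every condition in the definition.** All 12 faces are simple hexagons with no angle equal to $\pi$. Their union is $M$.

*Intersections.* Two roof faces meet in the graph over $\Omega\cap\rho$, where $\rho$ is the ray separating them. This is the one segment over $qr$, a common edge. Roof and floor faces are disjoint, because $f>g$. The roof face $T_i$ meets the wall over $s$ exactly in the graph over $\Omega_i\cap s$. The nonempty sets of this kind are: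

- on $pp''$: $p\,r_{ca}$ for $c$, $r_{ca}r_{ab}$ for $a$, $r_{ab}p''$ for $b$;
- on $pp'$: the whole side for $c$ (on $x=0$, $c=24$ while $a=28+4y$ and $b=54-y\ge44$);
- on $p''p'$: $p''r_{bc}$ for $b$, $r_{bc}p'$ for $c$;
- on $n_1n_2$: the whole side for $a$, since $n_1,n_2$ are interior to the convex set $S_a$;
- on $n_2n_3$: $n_2q_{ab}$ for $a$, $q_{ab}n_3$ for $b$ (with $y=7-x$, $c\le b$ would require $12x\le23$, but $x\ge2$);
- on $n_3n_1$: $n_3q_{bc}$ for $b$, $q_{bc}q_{ca}$ for $c$, $q_{ca}n_1$ for $a$.

Each is one full common edge. The floor faces follow by applying $\tau$. Two walls meet in the vertical edge over a common endpoint of their sides, or not at all. So any two distinct faces meet in one common edge or not at all. In particular there are no overarching faces in this example.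

*Vertices.* Over or under a corner of $\Delta$ or $\delta$, one roof or floor face and two walls meet. At a spoke end, two roof or floor faces and one wall meet. In each case the three faces share edges at the vertex pairwise, so they form a single circuit.

*Coplanarity.* Adjacent roof faces have different gradients among $(-2,4)$, $(-5,-1)$, $(8,0)$, and the floor follows by $\tau$; roof and floor faces are not vertical; adjacent walls stand over non-parallel sides.

So $M$ is a hexangulation of the torus with 12 faces (and 24 vertices), and its nonconvex faces are exactly $T_a,T_b,\tau T_a,\tau T_b$. This proves Theorem 1. $\blacksquare$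

## Height functions and active saddles

We turn to Theorem 2. From now on $M$ is a hexangulation of the torus, and Lemma 1 applies. To force reflex corners to exist we look at linear height functions on $M$ and count critical points as in Morse theory: on a torus, maxima and minima must be paid for by saddles.

**Definition (generic, active).** A unit vector $u$ is generic if it is orthogonal to no edge of $M$. A saddle $v$ is active for $u$ if $u\cdot e_1$, $u\cdot e_2$ and $-u\cdot e_3$ all have the same strict sign.

For example, let $e_1,e_2,e_3$ be the standard basis and let the reflex face be the $xy$-plane minus the open first quadrant; this is the foot of a corner of a box standing on a table. The saddle is active for $u=(1,1,-1)/\sqrt3$ and not for $u=(1,1,1)/\sqrt3$.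

**Lemma 2.** Let $A$ be a simple $n$-gon and $h$ a linear function constant on none of its edges. Let $n_c$ and $n_r$ be the numbers of nonreflex and reflex corners that are local extrema of $h$ along the boundary. Then
$$n_c-n_r=2.\tag{1}$$

*Proof.* Traverse the boundary counterclockwise, with angles measured so that $h$ increases along an edge exactly when its direction angle lies in $(0,\pi)$ modulo $2\pi$. Follow the direction angle continuously, as a real number. At a corner it changes by the exterior angle, which lies in $(-\pi,\pi)$, so it passes at most one multiple of $\pi$ there. It passes one exactly when $h$ changes from increasing to decreasing or conversely, that is, at a local extremum; upward at nonreflex corners and downward at reflex ones. The total change is $2\pi$, so the net number of multiples of $\pi$ passed is $2$. $\square$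

By hand: for the L-shaped hexagon $(0,0),(2,0),(2,1),(1,1),(1,2),(0,2)$ and $h=x+2y$ the heights are $0,2,4,3,5,4$. The extrema are $(0,0),(2,1),(1,2)$, nonreflex, and $(1,1)$, reflex: $3-1=2$.

**Lemma 3.** For every generic $u$ at least two saddles are active.

*Proof.* Let $h(x)=u\cdot x$. The *link* of a vertex $v$ is the closed curve in which $M$ meets a small sphere around $v$; it has one circular arc for each face at $v$. Let $z(v)$ be the number of zeros of $h-h(v)$ on the link.

**Step 1: zeros in one corner.** The arc of a corner runs from one edge direction to the other, and $h-h(v)$ is nonzero at both ends. If the corner is nonreflex, the arc is less than a half-circle. It carries one zero if the edges go to opposite sides (one up, one down), and none if they go to the same side, since then the whole cone spanned by the two edges is on that side. If the corner is reflex, compare with the complementary arc: on the full circle there are two zeros, in opposite directions, and the complementary arc carries one or none as just described. So the reflex arc carries one zero if the edges go to opposite sides, and two if they go to the same side.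

**Step 2: sum over a face and over $M$.** In an $n$-gon, each of the $n-n_c-n_r$ non-extremal corners carries one zero, each nonreflex extremal corner none, and each reflex extremal corner two. By (1) the total is
$$(n-n_c-n_r)+2n_r=n-(n_c-n_r)=n-2.$$
Summing over all faces gives $\sum_v z(v)=2E-2F$, hence
$$\sum_v\Bigl(1-\frac{z(v)}2\Bigr)=V-E+F=0.\tag{2}$$

**Step 3: evaluate $z$ at each vertex.** At a convex vertex $z(v)$ is the number of sign changes in the cyclic triple $u\cdot e_1,u\cdot e_2,u\cdot e_3$, so it is $0$ or $2$. At a saddle where $u\cdot e_1,u\cdot e_2$ have opposite signs, $A_{12}$ carries one zero and exactly one of $A_{13},A_{23}$ carries one, so $z(v)=2$. At a saddle where they have the same sign, $A_{12}$ carries two zeros, and $A_{13},A_{23}$ carry one each if $u\cdot e_3$ has the other sign and none if it has the same sign. So $z(v)=4$ if $v$ is active and $z(v)=2$ otherwise.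

Thus the terms of (2) are $1$ where $z=0$, $-1$ at active saddles, and $0$ elsewhere. The number of active saddles equals the number of vertices with $z(v)=0$. The maximum and the minimum of $h$ on $M$ are attained at vertices, since $h$ is constant on no edge, and these two vertices are different. At such a vertex $z=0$, because at each zero on the link $h-h(v)$ changes sign. So at least two saddles are active. $\square$

In particular saddles exist, so there is a nonconvex face.

## What one face can contribute

**Definition.** Let $v$ be a reflex corner of a face $A$ and let $w\ne0$ be a vector in the direction plane of $A$. The corner is *$w$-extremal* if $w\cdot e_1,w\cdot e_2$ have the same strict sign.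

If $u$ has orthogonal projection $w$ onto the direction plane of $A$, then $u\cdot e_i=w\cdot e_i$ for $i=1,2$. So a reflex corner of $A$ that is active for $u$ is $w$-extremal.

**Lemma 4.** For generic $u$, at most two reflex corners of a face $A$ are active. If two are active, then $A$ has exactly two reflex corners.

*Proof.* Active reflex corners of $A$ are local extrema of $u\cdot x$ along $\partial A$, so they are counted in $n_r$. By (1), $2n_r+2=n_c+n_r\le6$, so $n_r\le2$. If two are active, then $n_r=2$, $n_c=4$, and all six corners of $A$ are extremal. So all reflex corners are counted in $n_r$, and there are two. $\square$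

Next we want to choose $u$ so that a given face contributes nothing.

**Lemma 5.** Let $n$ be a unit normal of a face $A$. There are generic $u$, arbitrarily near $n$, for which no reflex corner of $A$ is active.

*Proof.* Let $A$ have $\rho$ reflex corners $v$, with interior angles $\pi+t_v$, $0<t_v<\pi$. Their exterior angles are $-t_v$, so the other $6-\rho$ exterior angles sum to $2\pi+\sum t_v$; each is less than $\pi$, hence $\sum t_v<(4-\rho)\pi$. If $\rho>0$, also $\sum t_v<\rho\pi$. Since $\min(\rho,4-\rho)\le2$, we get $\sum t_v<2\pi$ in all cases (for $\rho=0$ the sum is $0$).

Let $u$ be $n+\varepsilon w$, normalized, with $w$ a unit vector in the direction plane of $A$ and $\varepsilon>0$ small. By independence $n\cdot e_3\ne0$ at each reflex corner, and for small $\varepsilon$ the sign of $u\cdot e_3$ is that of $n\cdot e_3$, while $u\cdot e_1,u\cdot e_2$ are positive multiples of $w\cdot e_1,w\cdot e_2$. So $v$ is active exactly when $w\cdot e_1$ and $w\cdot e_2$ both have the sign opposite to $n\cdot e_3$. These $w$ form an open sector of angle $\pi-\angle(e_1,e_2)=t_v$, because $\angle(e_1,e_2)=2\pi-(\pi+t_v)=\pi-t_v$. The closures of these sectors have total angle less than $2\pi$, so they leave an open arc of directions $w$ uncovered. Take a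 compact arc with nonempty interior inside it. For all $w$ in this arc and all sufficiently small $\varepsilon$, no reflex corner of $A$ is active. The corresponding $u$ contain a nonempty open subset of the sphere, arbitrarily near $n$. The non-generic vectors lie on finitely many great circles, so some of these $u$ are generic. $\square$

**Lemma 6.** Suppose $M$ has at most two nonconvex faces. Then it has exactly two, $\Phi$ and $\Gamma$. Each has exactly two reflex corners, say $f_1,f_2$ in $\Phi$ and $g_1,g_2$ in $\Gamma$. These are four distinct vertices, and they are all the saddles of $M$.

*Proof.* There is a nonconvex face $\Phi$. By Lemma 5 there is a generic $u$ for which no reflex corner of $\Phi$ is active, and by Lemma 3 at least two saddles are active for it. They are reflex in nonconvex faces other than $\Phi$, so there is a second nonconvex face $\Gamma$, and both are reflex corners of $\Gamma$. By Lemma 4, $\Gamma$ has exactly two reflex corners. Exchanging the roles, so has $\Phi$. Every saddle is reflex in $\Phi$ or $\Gamma$, and by Lemma 1 in only one of them. $\square$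

## Switching off three saddles, when the reflex corners are not adjacent

By now two nonconvex faces is the only case left, with four saddles $f_1,f_2,g_1,g_2$. It is natural to continue in the same way: find a generic $u$ for which three of them are inactive. Then at most one saddle is active, against Lemma 3.

To control both corners of $\Phi$ on more than a small set of $u$, we look for directions $w$ in its plane such that neither $f_1$ nor $f_2$ is $w$-extremal. Then both stay inactive for every $u$ projecting to a nonzero multiple of $w$, which leaves room to treat $g_1$. This works when $f_1,f_2$ are not adjacent.

**Lemma 7.** $f_1,f_2$ are adjacent vertices of $\Phi$, and $g_1,g_2$ are adjacent vertices of $\Gamma$.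

*Proof.* By symmetry we treat $\Phi$. Suppose $f_1,f_2$ are not adjacent.

**Step 1: find a nonempty open set $W$ of vectors $w$ in the direction plane of $\Phi$, closed under multiplication by nonzero reals, such that at both $f_1$ and $f_2$ the numbers $w\cdot e_1,w\cdot e_2$ have opposite strict signs.** Traverse $\partial\Phi$ with the interior on the left. Let $f_i$ have interior angle $\pi+t_i$, $0<t_i<\pi$, and let the edge entering $f_i$ have direction angle $\theta_i$. The leaving edge has direction angle $\theta_i-t_i$. The vectors $e_1,e_2$ at $f_i$, pointing away from it, are up to order and positive factors the leaving direction and the *negative* of the entering one. So $w\cdot e_1,w\cdot e_2$ have opposite strict signs exactly when $w$ has nonzero products of the same sign with the unit vectors of angles $\theta_i$ and $\theta_i-t_i$. Let $\psi\in\mathbb R/\pi\mathbb Z$ be the direction of the line orthogonal to $w$. As a function of the angle, the product with $w$ changes sign exactly at the angles $\equiv\psi$ modulo $\pi$. The interval $[\theta_i-t_i,\theta_i]$ is shorter than $\pi$ and contains at most one of them, so the condition is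
$$\psi\notin I_i:=[\theta_i-t_i,\theta_i]\ \text{ mod }\pi .$$
Since $I_1,I_2$ are closed, it is enough to show that $I_1\cup I_2\ne\mathbb R/\pi\mathbb Z$.

Let $m$ be the number of vertices strictly between $f_1$ and $f_2$ along the traversal, and let $X$ be the sum of their exterior angles. There are $4-m$ vertices between $f_2$ and $f_1$, with exterior angles summing to $Y$. Since $f_1,f_2$ are not adjacent, $m\in\{1,2,3\}$. All these four corners are nonreflex, so $X<m\pi$ and $Y<(4-m)\pi$; and $X+Y-t_1-t_2=2\pi$. Put $X'=X-(m-2)\pi$. Then $X'<2\pi$, and $X'=(4-m)\pi-Y+t_1+t_2>t_1+t_2$. So
$$t_1+t_2<X'<2\pi.\tag{3}$$
Rotate the plane so that $\theta_1=t_1$. Then $I_1=[0,t_1]$. The edge leaving $f_1$ has angle $0$, so $\theta_2=X$ and $I_2\equiv[X'-t_2,X']$ modulo $\pi$. Suppose $I_1\cup I_2$ were everything. The points of $(t_1,\pi)$ are not in $I_1$ modulo $\pi$, so they lie in the union of the intervals $[X'-t_2-j\pi,\,X'-j\pi]$, $j\in\mathbb Z$. These intervals are closed, pairwise disjoint (because $t_2<\pi$) and locally finite, so the closure $[t_1,\pi]$ lies in the union as well and, being connected, in one of them. For this $j$,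
$$X'\le t_1+t_2+j\pi\qquad\text{and}\qquad X'\ge(j+1)\pi .$$
By (3) the first inequality gives $j\ge1$ and the second gives $j<1$. This contradiction shows that $W$ exists.

**Step 2: find a generic $u$ for which $f_1,f_2,g_1$ are all inactive.** Let $n$ be a unit normal of $\Phi$. The edge directions at $g_1$ are independent, so one of them, call it $e$, has $n\cdot e\ne0$. Pick $w\in W$ and a unit vector $u_0\in\operatorname{span}(n,w)$ with $u_0\cdot e=0$. Then $u_0\ne\pm n$, so the projection of $u_0$ to the direction plane of $\Phi$ is a nonzero multiple of $w$ and lies in $W$. Since $W$ is open, there is a neighbourhood $U$ of $u_0$ on the sphere such that the projections of all $u\in U$ lie in $W$. For $u\in U$ neither $f_1$ nor $f_2$ is active.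

Let $e',e''$ be the other two edge directions at $g_1$. They are not parallel to $e$, so on the great circle $e^\perp$ each of the conditions $u\cdot e'=0$, $u\cdot e''=0$ holds at only two points. Hence there is $u_1\in U\cap e^\perp$ with $u_1\cdot e'\ne0\ne u_1\cdot e''$. Near $u_1$ the signs of $u\cdot e'$ and $u\cdot e''$ are constant, while both signs of $u\cdot e$ occur. The two sign patterns that make $g_1$ active are opposite to each other, so with the signs at $e',e''$ fixed, at most one sign of $u\cdot e$ makes $g_1$ active. Choose a generic $u\in U$ near $u_1$ for which $u\cdot e$ has the other sign. Then $f_1,f_2,g_1$ are inactive and at most $g_2$ is active, contradicting Lemma 3. $\square$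

Does Step 1 extend to adjacent corners? It does not, and Theorem 1 already contains a counterexample: the hexagon $\Omega_a$, with adjacent reflex corners $n_1,n_2$. Let $w$ be orthogonal to no side of the triangle $\delta=n_1n_2n_3$. Of the three corners of $\delta$, one is the maximum and another is the minimum of $w\cdot x$ on $\delta$, so at least one of $n_1,n_2$ is an extremum. The edges of $\Omega_a$ at $n_1$ and $n_2$ run along the sides of $\delta$, so this corner is $w$-extremal in $\Omega_a$. If $w$ is orthogonal to a side of $\delta$, then one of the products at $n_1$ or $n_2$ is $0$. So for $\Omega_a$ the set $W$ is empty. In the proof, $m=0$ gives $X=0$ and $X'=2\pi$, and the strict inequality $X'<2\pi$ in (3) is lost. For adjacent corners this choice of directions is therefore not always available, and we need a different kind of information.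

## Convex and reflex edges

The new information is how the surface bends along its edges.

**Definition (edge types, change corners).** $M$ bounds a solid. An edge has type $C$ if the interior dihedral angle of the solid there is less than $\pi$, and type $R$ if it is greater than $\pi$. A corner of a face is a *change corner* if the two edges of the face at that corner have different types.

The dihedral angle is never $\pi$, since adjacent faces are not coplanar.

**Lemma 8.** At a convex vertex all three edges have the same type. At a saddle, $e_1,e_2$ have the same type and $e_3$ has the other one. So the change corners are exactly the corners at the saddles $v$ in the two faces $A_{13},A_{23}$ containing $e_3$, and every face has an even number of change corners.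

*Proof.* Let $Q$ be the cone at $v$ spanned by $e_1,e_2,e_3$. In a small ball around $v$ the surface $M$ consists of the three corners at $v$ and cuts the ball into two parts. By Jordan–Brouwer exactly one of them belongs to the solid.

If $v$ is convex, the three corners are the three sides of $Q$, so the solid is locally $Q$ or its complement. The edges are then all of type $C$ or all of type $R$.

If $v$ is a saddle, let $H$ be the half-space bounded by the plane of $A_{12}$ and not containing $Q$. Locally, $A_{12}$ is this plane with the open cone on $e_1,e_2$ removed, and $A_{13},A_{23}$ are two sides of $Q$. So $M$ is locally the boundary of $H\cup Q$. The dihedral angle of $H\cup Q$ at $e_1$ and at $e_2$ is $\pi$ plus that of $Q$, hence more than $\pi$; at $e_3$ it is that of $Q$, less than $\pi$. The complement has the reverse.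

The description of the change corners follows. Going once around a face, the type changes an even number of times. $\square$

Write $e_3(v)$ for the edge $e_3$ at the saddle $v$.

In the notched cube, where the same local picture holds, the saddles are $(1,1,3)$ and $(2,1,3)$, reflex in the top, and $(1,0,2)$ and $(2,0,2)$, reflex in the front. The edges of type $R$ are the five inner edges of the notch: those from $(1,1,2)$ to $(1,1,3)$, $(1,0,2)$ and $(2,1,2)$, and those from $(2,1,2)$ to $(2,1,3)$ and $(2,0,2)$. All others have type $C$. At $(1,1,3)$, $e_3$ has type $R$ and $e_1,e_2$ have type $C$, as the lemma says.

## Eight change corners in at most four faces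

We continue with the situation of Lemma 6; by Lemma 7, $f_1f_2$ is an edge of $\Phi$ and $g_1g_2$ is an edge of $\Gamma$. Let $X\ne\Phi$ be the other face at the edge $f_1f_2$. The faces at $f_1$ are $\Phi,X,Y$ and the faces at $f_2$ are $\Phi,X,Y'$. Define $\hat X,\hat Y,\hat Y'$ in the same way from $\Gamma,g_1,g_2$. By Lemma 8 the change corners at $f_1$ are in $X,Y$, which share the edge $e_3(f_1)$, and those at $f_2$ are in $X,Y'$; likewise with hats.

**Lemma 9.** After renaming $g_1,g_2$ if necessary, $Y=\hat Y$ and $Y'=\hat Y'$, and $Y\ne Y'$. All change corners are
$$X:f_1,f_2\qquad\hat X:g_1,g_2\qquad Y:f_1,g_1\qquad Y':f_2,g_2 .$$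

*Proof.* **Step 1: $Y$ does not contain $f_2$.** Otherwise $Y\in\{\Phi,X,Y'\}$, and since $\Phi,X,Y$ are distinct, $Y=Y'$. The faces $X,Y$ are adjacent, hence not coplanar, and both contain $f_1$ and $f_2$, so their planes meet in the line $f_1f_2$. This line contains the edge $e_3(f_1)\subset X\cap Y$. So $X$ has two collinear adjacent edges at $f_1$, namely $f_1f_2$ and $e_3(f_1)$, which is impossible. In the same way $Y'$ does not contain $f_1$, and the same holds with hats. In particular $Y\ne Y'$ and $\hat Y\ne\hat Y'$.

**Step 2: use parity.** The face $Y$ has a change corner at $f_1$ and none at $f_2$. Change corners occur only at the four saddles, and their number in $Y$ is even, so $Y$ has a change corner at exactly one of $g_1,g_2$. The faces with change corners at $g_1$ are $\hat X,\hat Y$ and those at $g_2$ are $\hat X,\hat Y'$. Since $\hat X$ has both, $Y\in\{\hat Y,\hat Y'\}$. Exchanging the names of $g_1,g_2$ exchanges $\hat Y,\hat Y'$, so we may assume $Y=\hat Y$. In the same way $Y'\in\{\hat Y,\hat Y'\}$, and $Y'\ne Y$ gives $Y'=\hat Y'$. $\square$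

This pattern is exactly the one in the notched cube. Put $f_1=(1,1,3)$, $f_2=(2,1,3)$, $g_1=(1,0,2)$, $g_2=(2,0,2)$. Then $X$ is the back of the notch, $\hat X$ its floor, and $Y,Y'$ the walls $x=1$ and $x=2$. So the pattern can occur in a polyhedron, and a contradiction has to use that the faces are hexagons. There are two cases. In both, $X\ne Y,Y'$ and $\hat X\ne Y,Y'$, as distinct faces at $f_1$, $f_2$, $g_1$ or $g_2$.

**Case 1: $X=\hat X$.** Then $X\ne\Phi$ and $X=\hat X\ne\Gamma$, so $X$ is convex. The faces $X,Y$ are adjacent along $e_3(f_1)$ and not coplanar, and both contain $g_1$, so $g_1$ lies on the line of $e_3(f_1)$. A convex polygon without straight angles meets the line of one of its edges only in that edge. So the vertex $g_1\ne f_1$ of $X$ is the other endpoint of $e_3(f_1)$, and $f_1g_1$ is an edge of $X$. With $Y'$ in place of $Y$, $f_2g_2$ is an edge of $X$. Also $f_1f_2$ and $g_1g_2$ are edges of $X=\hat X$. So the boundary of $X$ is the 4-cycle $f_1f_2g_2g_1$. But $X$ is a hexagon, a contradiction.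

**Case 2: $X\ne\hat X$.** Now $X,\hat X,Y,Y'$ are four distinct faces with exactly two change corners each, and no other face has a change corner.

**Step 1: separate the two types by a curve.** Draw a closed curve $\gamma$ on $M$ through $f_1,f_2,g_2,g_1$ in this order, crossing the interiors of $X,Y',\hat X,Y$ between consecutive vertices and meeting the edge graph only in these four vertices. It is simple, because the four faces and the four vertices are distinct. In each of the four faces, $\gamma$ separates the two boundary chains between the change corners. Each chain has constant type, and the two types differ. At each of the four vertices $\gamma$ passes through the corners $A_{13}$ and $A_{23}$, so it separates $e_3$ from $e_1,e_2$, again according to type.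

Label the points of $M\setminus\gamma$ by $C$ or $R$ as follows. Points of an edge get its type. A piece of one of the four faces gets the type of its chain. The interior of any other face gets the common type of its edges. A vertex off $\gamma$ is convex and gets the common type of its edges. This is well defined and locally constant on $M\setminus\gamma$, with different labels on the two sides of $\gamma$. So $M\setminus\gamma$ is disconnected. It has at most two components, because each component touches $\gamma$ and each of the two sides of $\gamma$ is connected. So it has exactly two, one with each label. Thus $\gamma$ separates the torus and bounds a closed disk $D\subset M$. The graph edges in $D$ are exactly the edges of one type, and $D$ contains exactly one of the two pieces of each of the four faces.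

**Step 2: count in the disk.** Let $D$ contain $i$ graph vertices off $\gamma$, $E_D$ graph edges, $k$ whole faces, and the four pieces. Let $\ell_X,\ell_{\hat X},\ell_Y,\ell_{Y'}\ge1$ be the numbers of graph edges on the boundaries of the pieces and $\ell$ their sum. For $v\in\{f_1,f_2,g_1,g_2\}$ let $d(v)$ be the number of edges of $D$ at $v$; it is $1$ or $2$, according as $e_3(v)$ or the other two edges at $v$ lie in $D$. Let $d=\sum d(v)$. The arcs of $\gamma$ count as four more edges, so Euler's formula for the disk reads
$$(i+4)-(E_D+4)+(k+4)=1,\qquad\text{that is,}\qquad i-E_D+k=-3 .$$
Counting ends of graph edges in $D$ gives $2E_D=3i+d$. Each graph edge in $D$ has both its sides in $D$, so counting sides gives $2E_D=6k+\ell$; here we use that the faces are hexagons. Multiply the Euler relation by $6$ and substitute $6i=4E_D-2d$ and $6k=2E_D-\ell$: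
$$(4E_D-2d)-6E_D+(2E_D-\ell)=-18,$$
so $E_D$ cancels and
$$2d+\ell=18.\tag{4}$$

**Step 3: $X$ and $\hat X$ already use up all of (4).** In $X$ the change corners $f_1,f_2$ are adjacent, so one chain is the single edge $f_1f_2$. The other chain has $5$ edges and contains $e_3(f_1)$ and $e_3(f_2)$. If $D$ contains the 5-chain, then at $f_1,f_2$ it contains only $e_3$, so $d(f_1)=d(f_2)=1$ and $\ell_X=5$. Otherwise $d(f_1)=d(f_2)=2$ and $\ell_X=1$. In both cases
$$2\bigl(d(f_1)+d(f_2)\bigr)+\ell_X=9\qquad(4+5=8+1).$$
Likewise $2(d(g_1)+d(g_2))+\ell_{\hat X}=9$. Subtracting both from (4) leaves $\ell_Y+\ell_{Y'}=0$, which contradicts $\ell_Y,\ell_{Y'}\ge1$.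

Both cases are impossible. So a hexangulation of the torus cannot have at most two nonconvex faces, and Theorem 2 is proved. $\blacksquare$

It is instructive to run Step 2 on the notched cube. Its surface is a sphere, and we take $D$ to be the side of $\gamma$ that contains the $R$ edges. There $i=2$, $E_D=5$, $k=0$, and $i-E_D+k=-3$ holds. Every $d(v)$ is $1$, so $3i+d=6+4=10=2E_D$. The pieces of the four squares have $\ell_X=\ell_{\hat X}=3$ and $\ell_Y=\ell_{Y'}=2$, so $\ell=10=2E_D$. Nothing contradicts, because $X$ and $\hat X$ are squares and their longer chains have only $3$ edges. Here $2(d(f_1)+d(f_2))+\ell_X=4+3=7$ for $X$, and the same for $\hat X$, which leaves $18-14=4=\ell_Y+\ell_{Y'}$. With hexagons the two faces $X$ and $\hat X$ take $9+9=18$, and nothing is left for $Y$ and $Y'$.
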